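\title{A compact metric space whose H\"older spaces fail the approximation property}

\begin{abstract}
We construct a compact absolutely convex subset $S$ of $c_0$ such that the Banach space $\operatorname{Lip}(S,d^\alpha)$ of $\alpha$-H\"older functions fails the approximation property for every $0<\alpha\le1$. The same set works for all moduli of continuity $\omega(t)=O((\log\frac1t)^{-p})$ with $p>\frac12$, for the little Lipschitz spaces with $\alpha<1$, and for the closed span of the point evaluations in the dual. The proof runs a trace argument inside the space of H\"older functions, with Gaussian averages over $S$ in the role of coordinate functionals. A countable space whose bounded sets are finite inherits the failure.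
\end{abstract}

\section{The question and the results}

Let $(S,d)$ be a metric space and let $\mathbb K$ be $\mathbb R$ or $\mathbb C$. The space $\operatorname{Lip}(S,d)$ consists of the bounded functions $f:S\to\mathbb K$ for which
\[
\|f\|_d=\sup\Big\{\frac{|f(s)-f(t)|}{d(s,t)}:\ s,t\in S,\ s\ne t\Big\}
\]
is finite. It is a Banach space under the norm $\|f\|=\max(\|f\|_\infty,\|f\|_d)$. For $0<\alpha<1$ the function $d^\alpha(s,t)=d(s,t)^\alpha$ is again a metric, and $\operatorname{Lip}(S,d^\alpha)$ is the space of bounded $\alpha$-H\"older functions on $(S,d)$. The space $S$ is \emph{finitely compact} if its closed bounded subsets are compact.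

A Banach space $X$ has the \emph{approximation property} (AP) if for every compact set $K\subset X$ and every $\varepsilon>0$ there is a bounded operator $V:X\to X$ of finite rank with $\|Vx-x\|<\varepsilon$ for all $x\in K$. A compact set always lies close to a finite-dimensional subspace; AP asks that the approximation be carried out by one \emph{linear} map defined on all of $X$. The following question comes from \cite{problem}.

\medskip
\noindent\emph{Does $\operatorname{Lip}(S,d^\alpha)$ have AP for every finitely compact metric space $(S,d)$ and every $0<\alpha<1$?}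
\medskip

The simplest cases point to a positive answer. If $S$ is finite, the identity has finite rank. At the endpoint $\alpha=0$, where $d^0$ is the discrete metric, $\|f\|_\infty\le\|f\|\le2\|f\|_\infty$ and the space is $\ell_\infty(S)$, which has AP: given a compact $K$, take an $\varepsilon$-net $f_1,\dots,f_m$ of $K$, partition $S$ into finitely many nonempty sets $A_l$ on each of which every $f_i$ oscillates by at most $\varepsilon$, choose $a_l\in A_l$, and put $Pf=\sum_lf(a_l)1_{A_l}$; then $\|P\|\le1$ and $\|Pf-f\|_\infty\le3\varepsilon$ on $K$. Finally, it is known that $\operatorname{Lip}(S,d^\alpha)$, $0<\alpha<1$, has AP when $S$ is the unit interval or, more generally, an infinite compact subset of $\mathbb R^m$. Since a compact space looks like a finite set at every scale, one would guess that the answer is yes. The trick that works for $\ell_\infty$ does not settle the matter, however. Recording the values $f(s)$ and the difference quotients of $f$ embeds $\operatorname{Lip}(S,d^\alpha)$ isometrically into an $\ell_\infty$ space, but the operator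 $P$ built there need not map the image into itself.

The answer is no, and one compact space serves for all exponents. We state the result for general moduli of continuity. A \emph{gauge} is a nondecreasing subadditive function $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$, $\omega(t)>0$ for $t>0$, and $\lim_{t\to0}\omega(t)=0$. Then $\omega\circ d$ is a metric with the same topology as $d$. We consider gauges such that
\begin{equation}\label{eq:decay}
\omega(t)\le C\big(\log\tfrac1t\big)^{-p}\quad(0<t\le\tfrac12)\qquad\text{for some }C<\infty\text{ and }p>\tfrac12 .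
\end{equation}
The gauges $t^\alpha$, $0<\alpha\le1$, satisfy \eqref{eq:decay} with $p=1$, because $ue^{-\alpha u}$ is bounded for $u\ge0$. Write $\operatorname{Lip}_\omega=\operatorname{Lip}(S,\omega\circ d)$, and let $\mathcal F_\omega$ be the closed linear span in $\operatorname{Lip}_\omega^*$ of the evaluations $\delta_s:f\mapsto f(s)$, $s\in S$. The \emph{little Lipschitz space} $\operatorname{lip}(S,d^\alpha)$ consists of the $f\in\operatorname{Lip}(S,d^\alpha)$ such that $|f(s)-f(t)|/d^\alpha(s,t)\to0$ uniformly as $d(s,t)\to0$.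

\begin{theorem}\label{thm:main}
There is a compact absolutely convex set $S$ in real $c_0$, with $d$ the norm metric, such that the following holds for $\mathbb K=\mathbb R$ and $\mathbb K=\mathbb C$ and for every gauge $\omega$ satisfying \eqref{eq:decay}, in particular for $\omega(t)=t^\alpha$, $0<\alpha\le1$.
\begin{enumerate}
\item[(1)] $\operatorname{Lip}_\omega$ fails AP. More generally, there is a countable family of $1$-Lipschitz functions $q_g$ on $(S,d)$, the restrictions of the coordinate functionals of $c_0$, such that every closed subspace $Y\subset\operatorname{Lip}_\omega$ containing all $q_g$ fails AP. For $\omega(t)=t^\alpha$ with $\alpha<1$ this includes $Y=\operatorname{lip}(S,d^\alpha)$.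
\item[(2)] $\mathcal F_\omega$ fails AP.
\end{enumerate}
\end{theorem}

A compact space is finitely compact, so part (1) answers the question in the negative. We make no claim for gauges that decay more slowly than \eqref{eq:decay} allows. The failure does not depend on $S$ having limit points.

\begin{corollary}\label{cor:discrete}
There is a countable metric space $(S',D)$, all of whose bounded subsets are finite, such that $\operatorname{Lip}(S',D^\alpha)$ fails AP for every $0<\alpha\le1$.
\end{corollary}

Section~\ref{sec:trace} isolates an Enflo-type trace argument as a criterion for the failure of AP. Section~\ref{sec:model} builds a Davie-type subspace $E$ of $c_0$ and applies the criterion to it; this linear model contains all the combinatorics. The set $S$ is a compact convex subset of $E$ (Section~\ref{sec:body}). The analytic step is in Section~\ref{sec:gauss}, where the basis vectors of $E$ are replaced by Gaussian averages that act on all H\"older functions on $S$. Sections~\ref{sec:proof} and~\ref{sec:discrete} prove the theorem and the corollary.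

\section{A trace criterion}\label{sec:trace}

On a space of dimension $N$ the normalized trace $\frac1N\operatorname{tr}$ equals $1$ at the identity and is at most $k\|V\|/N$ in modulus at an operator $V$ of rank $k$. It thus separates the identity from operators of small rank. To contradict AP one needs such a separating functional that is moreover controlled by the values of the operator on a compact set. It is obtained as a limit of normalized traces whose successive differences see only a few short vectors. Let $\mathcal L(X)$ be the space of bounded operators on $X$.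

\begin{lemma}\label{lem:trace}
Let $X$ be a Banach space, let $\beta_n$ $(n\ge0)$ be linear functionals on $\mathcal L(X)$, and put $\beta_{-1}=0$. Suppose that
\begin{enumerate}
\item[(T1)] $\beta_n(\mathrm{Id})\to1$;
\item[(T2)] $\beta_n(V)\to0$ whenever $Vx=F(x)y$ with $F\in X^*$, $y\in X$;
\item[(T3)] there are finite nonempty sets $\mathcal A_n\subset X$ and constants $A<\infty$, $0<r<1$ such that, for all $n\ge0$, $\|x\|\le Ar^n$ for $x\in\mathcal A_n$ and $|\beta_n(V)-\beta_{n-1}(V)|\le\max_{x\in\mathcal A_n}\|Vx\|$ for $V\in\mathcal L(X)$.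
\end{enumerate}
Then $X$ fails AP.
\end{lemma}

\begin{proof}
Let $K=\{0\}\cup\bigcup_{n\ge0}r^{-n/2}\mathcal A_n$. The points of $r^{-n/2}\mathcal A_n$ have norm at most $Ar^{n/2}$, so every neighborhood of $0$ contains all but finitely many points of $K$, and $K$ is compact. Let $V$ be bounded of finite rank with $\|Vx-x\|<\varepsilon$ on $K$, and put $W=\mathrm{Id}-V$. Then $\|Wx\|\le\varepsilon r^{m/2}$ for $x\in\mathcal A_m$, and (T3) gives
\[
|\beta_n(W)|\le\sum_{m=0}^n|\beta_m(W)-\beta_{m-1}(W)|\le\frac{\varepsilon}{1-\sqrt r}\qquad(n\ge0).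
\]
If $y_1,\dots,y_k$ is a basis of the range of $V$, then $Vx=\sum_lF_l(x)y_l$, where $F_l$ is the composition of $V$ with the $l$-th coordinate functional of the range and so is bounded. By (T1) and (T2), $\beta_n(W)\to1$. Hence $\varepsilon\ge1-\sqrt r$, and AP fails for the set $K$ and every smaller $\varepsilon$.
\end{proof}

The bound on $\mathcal A_0$ is only a condition on $A$, and we will not mention it again. Conditions (T1) and (T2) are easy to arrange. The work lies in (T3).

\section{Two traces over one group}\label{sec:model}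

\subsection*{The smallest case}
Recall that the characters of $G=\mathbb Z_2^k$ are the $2^k$ functions $\chi_y(x)=(-1)^{x\cdot y}$, $y\in G$. They satisfy $\chi(g)\chi(h)=\chi(g+h)$, they are orthonormal in $L_2(G)$ for the uniform probability, and for fixed $x\ne0$ half of the numbers $\chi(x)$ equal $1$ and half equal $-1$. We write $\operatorname{avg}_{g\in G}$ for the uniform mean.

\begin{example}\label{ex:z2}
Let $G=\mathbb Z_2$ with characters $\tau=(1,1)$ and $\sigma=(1,-1)$. For $x=a\tau+b\sigma$ put $c_\tau(x)=a$, $c_\sigma(x)=b$, $q_g(x)=x(g)$. Then $c_\tau=\frac12(q_0+q_1)$ and $c_\sigma=\frac12(q_0-q_1)$, so for every linear map $V$ of $\mathbb R^G$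
\[
c_\tau(V\tau)-c_\sigma(V\sigma)=\tfrac12q_0\big(V(\tau-\sigma)\big)+\tfrac12q_1\big(V(\tau+\sigma)\big).
\]
The left side is a difference of two one-term traces. The right side is at most $\max_g\|Vw_g\|_\infty$ in modulus, where $w_0=\tau-\sigma=(0,2)$ and $w_1=\tau+\sigma=(2,0)$. This is the form required in (T3), and $w_g$ vanishes at $g$ because both characters take the value $1$ at $g+g=0$.
\end{example}

In a larger group take two disjoint families of characters $\tau_j$ and $\sigma_i$. The same computation leads to vectors $w_g$ such that $w_g(h)$ is the mean of the $\tau_j(g+h)$ minus the mean of the $\sigma_i(g+h)$. At $h=g$ each mean equals $1$ and they cancel; this is the reason for writing both traces over the same group. At $h\ne g$ there is no cancellation, and each mean has to be small by itself. The mean over \emph{all} characters is $0$ there, so large random families will do. Finally, the $n$-th trace has to be compared with both its neighbors, so each basis vector will consist of a character of one group and a signed character of the next.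

\subsection*{Random characters}
Let $N_n=2^{2^n}$ for $n\ge0$, so that $N_{n+1}=N_n^2$, and let $J_n$ be disjoint sets with $|J_n|=N_n$; put $J=\bigsqcup_nJ_n$. For $n\ge1$ let $G_n=\mathbb Z_2^{2^n+2}$. Then $|G_n|=4N_n\ge N_n+N_{n-1}$. The growth of $N_n$ is explained in Remark~\ref{rem:parameters}.

We use Hoeffding's inequality. Let $Z_1,\dots,Z_N$ be either independent random variables with mean $0$ and values in $[-1,1]$, or a sample drawn uniformly without replacement from a finite list of numbers in $[-1,1]$ with mean $0$. Then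
\begin{equation}\label{eq:hoeffding}
P\big(|Z_1+\dots+Z_N|\ge Nt\big)\le2e^{-Nt^2/2}\qquad(t>0);
\end{equation}
see \cite[Section~6]{hoeffding} for sampling without replacement.

\begin{lemma}\label{lem:signs}
For every $n\ge1$ there are functions $\tau^n_j$ $(j\in J_n)$ and $\sigma^n_i$ $(i\in J_{n-1})$ from $G_n$ to $\{\pm1\}$, which together form an orthonormal family in $L_2(G_n)$, such that for all $n\ge1$:
\begin{enumerate}
\item[(a)] for $g,h\in G_n$,
\[
\Big|\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)\tau^n_j(h)-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)\sigma^n_i(h)\Big|\le6\cdot2^{n/2}N_{n-1}^{-1/2};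
\]
\item[(b)] for $g\in G_n$ and $h\in G_{n+1}$,
\[
\Big|\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)\sigma^{n+1}_j(h)\Big|\le4\cdot2^{n/2}N_n^{-1/2}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $n$ and draw $N_n+N_{n-1}$ distinct characters $\tau^n_j$ $(j\in J_n)$, $\tilde\sigma^n_i$ $(i\in J_{n-1})$ of $G_n$ uniformly without replacement. Each of the two families is itself a sample without replacement. For $x\ne0$ apply \eqref{eq:hoeffding} to the list of numbers $\chi(x)$, with $N=N_n$ for the first family, $N=N_{n-1}$ for the second, and $t=3\cdot2^{n/2}N^{-1/2}$ in both cases, so that $Nt^2/2=4.5\cdot2^n$. Since $N_n\le e^{2^n}$, the probability that one of the two bounds fails at some $x\ne0$ is at most $4N_n\cdot4e^{-4.5\cdot2^n}\le16e^{-7}<1$. Fix characters for which none fails. Then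
\[
\Big|\frac1{N_n}\sum_j\tau^n_j(x)-\frac1{N_{n-1}}\sum_i\tilde\sigma^n_i(x)\Big|\le3\cdot2^{n/2}\big(N_n^{-1/2}+N_{n-1}^{-1/2}\big)\le6\cdot2^{n/2}N_{n-1}^{-1/2}
\]
for $x\ne0$, and the left side is $0$ for $x=0$. With $x=g+h$ this is (a) for $\tilde\sigma$. Replacing $\tilde\sigma^n_i$ by $\sigma^n_i=\varepsilon_i\tilde\sigma^n_i$ with $\varepsilon_i=\pm1$ changes neither the products $\sigma^n_i(g)\sigma^n_i(h)$ nor orthonormality.

(b) The freedom in the signs is needed here: without them the mean in (b) would equal $1$ at $g=0$, $h=0$. Take $\varepsilon_i=1$ for $i\in J_0$. For $n\ge1$ let $\varepsilon_j$ $(j\in J_n)$ be independent random signs. For fixed $(g,h)$, \eqref{eq:hoeffding} applied to $Z_j=\varepsilon_j\tau^n_j(g)\tilde\sigma^{n+1}_j(h)$ with $t=4\cdot2^{n/2}N_n^{-1/2}$ shows that (b) fails with probability at most $2e^{-8\cdot2^n}$. There are $4N_n\cdot4N_n^2$ pairs, and $32N_n^3e^{-8\cdot2^n}\le32e^{-5\cdot2^n}<1$. So some choice of signs satisfies (b).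
\end{proof}

\subsection*{The space $E$}
Let $\Gamma=\bigsqcup_{n\ge1}G_n$, a countable set. For $j\in J_n$ let $e_j:\Gamma\to\mathbb R$ equal $\tau^n_j$ on $G_n$ (if $n\ge1$), $\sigma^{n+1}_j$ on $G_{n+1}$, and $0$ elsewhere:
\[
\begin{array}{c|cccc}
e_j & G_1 & G_2 & G_3 & \cdots\\ \hline
j\in J_0 & \sigma^1_j & 0 & 0 & \\
j\in J_1 & \tau^1_j & \sigma^2_j & 0 & \\
j\in J_2 & 0 & \tau^2_j & \sigma^3_j & \cdots
\end{array}
\]
Let $E$ be the closed span of the $e_j$ in real $c_0(\Gamma)$, and let $q_g(x)=x(g)$ for $g\in\Gamma$, $x\in E$. The nonzero entries of each column are orthonormal, so the coefficient of $e_j$ can be read off either of the two groups on which $e_j$ lives. Precisely, there are functionals $c_j\in E^*$ with $c_j(e_i)=\delta_{ij}$ and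
\begin{equation}\label{eq:two}
c_j=\operatorname*{avg}_{h\in G_{n+1}}\sigma^{n+1}_j(h)\,q_h\ \ (j\in J_n,\ n\ge0),\qquad c_j=\operatorname*{avg}_{g\in G_n}\tau^n_j(g)\,q_g\ \ (j\in J_n,\ n\ge1).
\end{equation}
Indeed, both right-hand sides are continuous on $E$ and take the value $\delta_{ij}$ at $e_i$, by orthonormality in the column $G_{n+1}$, respectively $G_n$.

The identity of Example~\ref{ex:z2} will be used three times, so we state it in bilinear form. Let $Z$ be a vector space of functions on $E$, or on a subset of $E$, that contains the restrictions of the $q_g$; then \eqref{eq:two} holds in $Z$. Let $(m_j)_{j\in J}$ be a family in a vector space $M$, and for $g\in G_n$ put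
\begin{equation}\label{eq:mg}
m^g=\frac1{N_n}\sum_{j\in J_n}\tau^n_j(g)\,m_j-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}\sigma^n_i(g)\,m_i .
\end{equation}
Then for every bilinear form $b$ on $Z\times M$ and every $n\ge1$,
\begin{equation}\label{eq:identity}
\frac1{N_n}\sum_{j\in J_n}b(c_j,m_j)-\frac1{N_{n-1}}\sum_{i\in J_{n-1}}b(c_i,m_i)=\operatorname*{avg}_{g\in G_n}b(q_g,m^g).
\end{equation}
To see this, expand $c_j$ $(j\in J_n)$ by the second formula in \eqref{eq:two} and $c_i$ $(i\in J_{n-1})$ by the first. Both are means over $G_n$, and moving the signs $\tau^n_j(g)$ and $\sigma^n_i(g)$ to the second argument of $b$ gives the right side.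

For $m_j=e_j$ write $w_g$ for the vector \eqref{eq:mg}, and let $\eta_n=6\cdot2^{n/2}N_{n-1}^{-1/2}=6\cdot2^{n/2-2^{n-2}}$.

\begin{lemma}\label{lem:w}
For $n\ge1$ and $g\in G_n$ we have $\|w_g\|_\infty\le\eta_n$. Moreover $\eta_n\le2^{-2^{n-3}}\le2^{-n}$ for $n\ge6$.
\end{lemma}

\begin{proof}
For $h\in G_n$, $w_g(h)$ is the expression in Lemma~\ref{lem:signs}(a). For $h\in G_{n+1}$ only the $e_j$ with $j\in J_n$ are nonzero at $h$, and $w_g(h)$ is the expression in (b), of modulus at most $4\cdot2^{n/2}N_n^{-1/2}\le\eta_n$. For $h\in G_{n-1}$, $n\ge2$, we have $w_g(h)=-N_{n-1}^{-1}\sum_{i\in J_{n-1}}\tau^{n-1}_i(h)\sigma^n_i(g)$, and (b) with $n-1$ in place of $n$ bounds its modulus by $4\cdot2^{(n-1)/2}N_{n-1}^{-1/2}\le\eta_n$. Elsewhere $w_g=0$. For the last claim, $3+\frac n2\le n\le2^{n-3}$ for $n\ge6$, so $\log_2\eta_n\le3+\frac n2-2^{n-2}\le-2^{n-3}\le-n$.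
\end{proof}

\begin{proposition}\label{prop:model}
The space $E$ fails AP.
\end{proposition}

\begin{proof}
Put $\beta_n(V)=N_n^{-1}\sum_{j\in J_n}c_j(Ve_j)$. Then $\beta_n(\mathrm{Id})=1$. If $Vx=F(x)y$, then $|F(e_j)|\le\|F\|$, and $\sum_{j\in J_n}c_j(y)^2\le\|y\|_\infty^2$ by Bessel's inequality in $L_2(G_{n+1})$, so $|\beta_n(V)|\le N_n^{-1/2}\|F\|\,\|y\|_\infty$ by the Cauchy--Schwarz inequality. By \eqref{eq:identity} with $b(\phi,x)=\phi(Vx)$, the difference $\beta_n(V)-\beta_{n-1}(V)$ is the mean of the numbers $q_g(Vw_g)$. So (T3) holds with $\mathcal A_n=\{w_g:g\in G_n\}$, $\mathcal A_0=\{e_i:i\in J_0\}$ and $r=\frac12$, by Lemma~\ref{lem:w}. Lemma~\ref{lem:trace} applies.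
\end{proof}

The proposition is not needed below, but it is the model for the proof, and it carries a warning. The space $c_0(\Gamma)$ contains $E$ and has AP, since multiplication by indicators of finite sets approximates the identity uniformly on compact sets. (The argument above breaks down on $c_0(\Gamma)$ because there the two formulas in \eqref{eq:two} define different functionals.) Thus it is not enough to find a subspace of $\operatorname{Lip}_\omega$ without AP. The trace argument has to be run in $\operatorname{Lip}_\omega$ itself.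

\section{The compact set $S$}\label{sec:body}

On any subset $S$ of $E$ the functions $c_j$ and $q_g$ are Lipschitz and satisfy \eqref{eq:two}, so they can serve as the \emph{vectors} in a trace on $\operatorname{Lip}_\omega$. The set $S$ has to be compact, and it has to be wide enough in the directions $e_j$, $j\in J_n$, for all $n$, to support averages in these directions. A sum of finite-dimensional balls with slowly decreasing radii has both properties. For $a\in\mathbb R^{J_n}$ put $p_n(a)=\|\sum_{j\in J_n}a_je_j\|_\infty$; this is a norm because $c_j(e_i)=\delta_{ij}$ makes the $e_j$ linearly independent. Let $\rho_n=\frac1{n+1}$, let $B_n=\{a\in\mathbb R^{J_n}:p_n(a)\le\rho_n\}$, and define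
\[
S=\Big\{x(a)=\sum_{n\ge0}\sum_{j\in J_n}a_je_j:\ a=(a_n)_{n\ge0}\in\prod_{n\ge0}B_n\Big\},\qquad d(x,y)=\|x-y\|_\infty ,
\]
where $a_n=(a_j)_{j\in J_n}$. From now on $q_g$ and $c_j$ denote the restrictions to $S$, and $\omega$ is a fixed gauge. By monotonicity and subadditivity, $\omega(ct)\le\lceil c\rceil\omega(t)$, so
\begin{equation}\label{eq:gauge}
\omega(ct)\le(1+c)\,\omega(t)\qquad(c,t\ge0).
\end{equation}

\begin{lemma}\label{lem:S}
The set $S$ is a compact absolutely convex subset of $E$, the map $a\mapsto x(a)$ is continuous for the product topology, $\|x\|_\infty\le2$ on $S$, $\operatorname{diam}S\le4$, and $c_j(x(a))=a_j$. With $Q=\max(2,8/\omega(4))$ we have $\|q_g\|\le Q$ and $\|c_j\|\le Q$ in $\operatorname{Lip}_\omega$, and for $n\ge0$ and scalars $b_j\in\mathbb K$,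
\begin{equation}\label{eq:ell2}
\Big\|\sum_{j\in J_n}b_jc_j\Big\|\le Q\Big(\sum_{j\in J_n}|b_j|^2\Big)^{1/2}.
\end{equation}
\end{lemma}

\begin{proof}
On $G_m$ only the levels $n=m-1$ and $n=m$ contribute to $x(a)$. Hence $\|x(a)\|_\infty\le\rho_0+\rho_1\le2$, which also bounds the diameter, and the sum over the levels $n>k$ has norm at most $2\rho_{k+1}$. So the series converges in $E$, uniformly in $a$. Its partial sums are continuous in $a$, hence $a\mapsto x(a)$ is continuous on the compact product, and $S$ is compact. The product is convex and symmetric and $x(a)$ is linear in $a$, so $S$ is absolutely convex. Continuity of $c_j$ on $E$ gives $c_j(x(a))=a_j$.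

For $0<t\le4$, \eqref{eq:gauge} gives $\omega(4)\le(1+\frac4t)\omega(t)\le\frac8t\omega(t)$, that is, $t\le8\omega(t)/\omega(4)$. Since $|q_g|\le2$ and $|q_g(x)-q_g(y)|\le d(x,y)\le4$, we get $\|q_g\|\le Q$. By the first formula in \eqref{eq:two},
\[
\Big\|\sum_jb_jc_j\Big\|=\Big\|\operatorname*{avg}_{h\in G_{n+1}}\Big(\sum_jb_j\sigma^{n+1}_j(h)\Big)q_h\Big\|\le Q\operatorname*{avg}_{h\in G_{n+1}}\Big|\sum_jb_j\sigma^{n+1}_j(h)\Big|,
\]
and the last mean is at most the $L_2(G_{n+1})$ norm of $\sum_jb_j\sigma_j^{n+1}$, which is $(\sum_j|b_j|^2)^{1/2}$. This proves \eqref{eq:ell2}, and $\|c_j\|\le Q$ is a special case.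
\end{proof}

\section{Gaussian averages as directional derivatives}\label{sec:gauss}

We now need \emph{functionals} $T_j$ on $\operatorname{Lip}_\omega$, to form the traces $N_n^{-1}\sum_{j\in J_n}T_j(Vc_j)$. By \eqref{eq:identity}, consecutive traces differ by the mean of $\Lambda_g(Vq_g)$, where $\Lambda_g$ is the combination \eqref{eq:mg} of the $T_j$. On linear functions $\phi$ the right choice is $T_j(\phi)=\phi(e_j)$, for then $\Lambda_g(\phi)=\phi(w_g)$ and $w_g$ is short. But $Vq_g$ is an arbitrary element of $\operatorname{Lip}_\omega$, which need not be linear or differentiable. If $tw\in S$, the difference quotient $f\mapsto t^{-1}(f(tw)-f(0))$ extends $\phi\mapsto\phi(w)$ and has norm at most $\omega(t\|w\|)/t$, which would be good enough for $w=w_g$. It is not linear in $w$, however, so the quotients in the directions $e_j$ do not combine to the quotient in the direction $w_g$. Gaussian averages are linear in the direction and obey the same bound.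

\begin{example}\label{ex:plane}
Let $u_1,u_2$ be vectors in a real normed space, let $s>0$, let $\theta_1,\theta_2$ be independent standard Gaussians, and let $X=s\theta_1u_1+s\theta_2u_2$. For $f$ defined on the whole space with $\|f\|_{\omega\circ d}\le1$, or for $f$ linear, put $T_j(f)=s^{-1}\mathbb E[\theta_jf(X)]$. For linear $\phi$ we have $T_j(\phi)=\phi(u_j)$. To estimate $T_1-T_2$, rotate: $\xi=(\theta_1-\theta_2)/\sqrt2$ and $\zeta=(\theta_1+\theta_2)/\sqrt2$ are independent standard Gaussians, and with $v=\sqrt2/s$,
\[
X=X'+\xi v^{-1}(u_1-u_2),\qquad X'=\zeta v^{-1}(u_1+u_2).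
\]
Since $X'$ is independent of $\xi$, we have $\mathbb E[\xi f(X')]=0$, and by \eqref{eq:gauge}
\[
|(T_1-T_2)(f)|=v\,\big|\mathbb E[\xi(f(X)-f(X'))]\big|\le v\,\mathbb E\big[|\xi|(1+|\xi|)\big]\,\omega\Big(\frac{\|u_1-u_2\|}v\Big)\le2v\,\omega\Big(\frac{\|u_1-u_2\|}v\Big).
\]
So $T_1-T_2$ is small when $u_1-u_2$ is short, although $T_1$ and $T_2$ need not be small. For $\omega(t)=t^\alpha$ the bound is $2v^{1-\alpha}\|u_1-u_2\|^\alpha$. The factor $v^{1-\alpha}$ is a true loss: on the line, $f(x)=\operatorname{sgn}(x)|x|^\alpha$ is $\alpha$-H\"older with constant at most $2$, and $s^{-1}\mathbb E[\theta_1f(s\theta_1)]=s^{\alpha-1}\mathbb E|\theta_1|^{1+\alpha}$.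
\end{example}

The loss decreases as $s$ grows, but our functions live on $S$, so the Gaussian point must stay in $S$. We take the scale $s_n$ at level $n$ about as large as this allows and discard the rare exceptional blocks. Let
\[
s_n=\tfrac18\rho_n2^{-n/2}N_n^{-1/2},\qquad s(j)=s_n\ \text{ for }j\in J_n .
\]
For $t\in\mathbb R^J$ let $a_n=(s_nt_j)_{j\in J_n}$. We say that $t$ is \emph{truncated at $n$} if $a_n\notin B_n$; put $\hat a_n=0$ in this case and $\hat a_n=a_n$ otherwise. Let $\Phi(t)=x(\hat a)\in S$. The map $\Phi$ is measurable, because each $\hat a_n$ is a Borel function of finitely many coordinates of $t$ and $a\mapsto x(a)$ is continuous. Let $\theta=(\theta_j)_{j\in J}$ be independent real standard Gaussians, let $X=\Phi(\theta)$, and for $f$ continuous on $S$ put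
\[
T_j(f)=s(j)^{-1}\,\mathbb E[\theta_jf(X)] .
\]
Functions in $\operatorname{Lip}_\omega$ are continuous on $(S,d)$ since $\omega(t)\to0$ as $t\to0$, and $|T_j(f)|\le s(j)^{-1}\|f\|_\infty$. Thus $T_j\in\operatorname{Lip}_\omega^*$ and $\|T_j\|\le s(j)^{-1}$.

We use two textbook facts. A centered Gaussian $Z$ of variance at most $\varsigma^2$ satisfies $P(|Z|>u)\le2e^{-u^2/(2\varsigma^2)}$. In a centered jointly Gaussian family, a variable uncorrelated with each member of a subfamily is independent of that subfamily.

\begin{lemma}\label{lem:trunc}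
Let $\theta'=(\theta'_j)_{j\in J}$ be a centered jointly Gaussian family such that $\operatorname{Var}(\sum_jb_j\theta'_j)\le\sum_jb_j^2$ for all finitely supported real $(b_j)$; for example $\theta'=\theta$. Then $P(\theta'\text{ is truncated at }n)\le N_n^{-20}$ for all $n\ge0$.
\end{lemma}

\begin{proof}
The functions $e_j$, $j\in J_n$, take the values $\pm1$ on a set of at most $4N_n+4N_n^2\le8N_n^2$ points and vanish elsewhere. At each such point $h$, the variable $\sum_{j\in J_n}s_n\theta'_je_j(h)$ is a centered Gaussian of variance at most $N_ns_n^2=\rho_n^22^{-n}/64$, so its modulus exceeds $\rho_n$ with probability at most $2e^{-32\cdot2^n}\le2N_n^{-32}$. As $16\le N_n^4$, the probability of truncation is at most $16N_n^2N_n^{-32}\le N_n^{-26}$.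
\end{proof}

The next lemma is Example~\ref{ex:plane} in many dimensions and with truncation. The rotation is replaced by the removal of the component of $\theta$ along one direction.

\begin{lemma}\label{lem:direction}
Let $n\ge1$ and let $(b_j)_{j\in J_{n-1}\cup J_n}$ be real numbers, not all zero. Put $\Lambda=\sum_jb_jT_j$, $w=\sum_jb_je_j$, and $v=\big(\sum_jb_j^2s(j)^{-2}\big)^{1/2}$. Then
\[
\|\Lambda\|_{\operatorname{Lip}_\omega^*}\le v\big(2\,\omega(\|w\|_\infty/v)+4N_{n-1}^{-10}\big).
\]
\end{lemma}

\begin{proof}
Put $b_j=0$ for the other $j\in J$. The variable $\xi=v^{-1}\sum_jb_js(j)^{-1}\theta_j$ is a standard Gaussian, and $\Lambda(f)=v\,\mathbb E[\xi f(X)]$. Let $\kappa_j=\mathbb E[\theta_j\xi]=b_j/(s(j)v)$ and $\theta'_j=\theta_j-\kappa_j\xi$. The family $(\xi,\theta')$ is jointly Gaussian and $\mathbb E[\theta'_j\xi]=0$, so $\theta'$ is independent of $\xi$. For a finite real combination, $\sum\mu_j\theta_j=\sum\mu_j\theta'_j+(\sum\mu_j\kappa_j)\xi$ is a sum of two independent terms, so $\operatorname{Var}(\sum\mu_j\theta'_j)\le\sum\mu_j^2$ and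 Lemma~\ref{lem:trunc} applies to $\theta'$. Let $X'=\Phi(\theta')\in S$. By independence $\mathbb E[\xi f(X')]=0$, hence
\[
\Lambda(f)=v\,\mathbb E\big[\xi\,(f(X)-f(X'))\big].
\]
Let $\Omega_0$ be the event that neither $\theta$ nor $\theta'$ is truncated at $n-1$ or at $n$. At all other levels $\theta$ and $\theta'$ coincide, so these levels, truncated or not, contribute equally to $X$ and $X'$. Therefore on $\Omega_0$
\[
X-X'=\sum_js(j)\kappa_j\xi\,e_j=\xi v^{-1}w,\qquad|f(X)-f(X')|\le\|f\|\,\omega(|\xi|\,\|w\|_\infty/v).
\]
By \eqref{eq:gauge}, $\mathbb E[|\xi|\,\omega(|\xi|u)]\le\mathbb E[|\xi|+\xi^2]\,\omega(u)\le2\omega(u)$ for $u\ge0$. Off $\Omega_0$ we use $|f(X)-f(X')|\le2\|f\|$. Lemma~\ref{lem:trunc} gives $P(\Omega_0^c)\le4N_{n-1}^{-20}$, so $\mathbb E[|\xi|1_{\Omega_0^c}]\le P(\Omega_0^c)^{1/2}\le2N_{n-1}^{-10}$. Adding the two contributions proves the lemma.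
\end{proof}

For $g\in G_n$ let $\Lambda_g$ be the combination \eqref{eq:mg} with $m_j=T_j$, and let $\lambda_n=\max_{g\in G_n}\|\Lambda_g\|_{\operatorname{Lip}_\omega^*}$. The three estimates below correspond to (T1), (T2), (T3).

\begin{proposition}\label{prop:estimates}
\begin{enumerate}
\item[(i)] $0\le1-T_j(c_j)\le\sqrt3\,N_n^{-10}$ for $j\in J_n$.
\item[(ii)] Let $Y\subset\operatorname{Lip}_\omega$ be a subspace containing all $q_g$, let $F\in Y^*$, and let $h$ be continuous on $S$. Then $N_n^{-1}\sum_{j\in J_n}F(c_j)T_j(h)\to0$.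
\item[(iii)] If $\omega$ satisfies \eqref{eq:decay}, there are $A<\infty$ and $0<r<1$ with $\lambda_n\le Ar^n$ for all $n\ge1$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $U_n$ be the event that $\theta$ is truncated at $n$. Then $c_j(X)=s_n\theta_j(1-1_{U_n})$, so $1-T_j(c_j)=\mathbb E[\theta_j^21_{U_n}]\le(\mathbb E\theta_j^4)^{1/2}P(U_n)^{1/2}$, and $\mathbb E\theta_j^4=3$.

(ii) The $c_j$ lie in $Y$ by \eqref{eq:two}. Let $\Sigma=\sum_{j\in J_n}|F(c_j)|^2$. Applying $F$ to $\sum_j\overline{F(c_j)}c_j$ and using \eqref{eq:ell2} gives $\Sigma\le\|F\|Q\,\Sigma^{1/2}$, so $\Sigma^{1/2}\le Q\|F\|$. The $\theta_j$ are orthonormal in $L_2$ of the probability space, so Bessel's inequality for $h(X)$ gives $(\sum_{j\in J_n}|T_j(h)|^2)^{1/2}\le s_n^{-1}\|h\|_\infty$. Since $s_n^{-1}=8(n+1)2^{n/2}N_n^{1/2}$, the Cauchy--Schwarz inequality bounds the modulus of the expression in (ii) by $8Q\|F\|\,\|h\|_\infty(n+1)2^{n/2}N_n^{-1/2}$, which tends to $0$.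

(iii) Apply Lemma~\ref{lem:direction} with $b_j=\tau^n_j(g)/N_n$ on $J_n$ and $b_i=-\sigma^n_i(g)/N_{n-1}$ on $J_{n-1}$. Then $\Lambda=\Lambda_g$, $w=w_g$, and
\[
v^2=\frac1{N_ns_n^2}+\frac1{N_{n-1}s_{n-1}^2}=64\big((n+1)^22^n+n^22^{n-1}\big)\le96(n+1)^22^n .
\]
Thus $1\le v\le10(n+1)2^{n/2}$, and by Lemma~\ref{lem:w} and monotonicity of $\omega$,
\begin{equation}\label{eq:lambda}
\lambda_n\le10(n+1)2^{n/2}\big(2\,\omega(\eta_n)+4N_{n-1}^{-10}\big).
\end{equation}
For $n\ge6$, Lemma~\ref{lem:w} and \eqref{eq:decay} give $\omega(\eta_n)\le\omega(2^{-2^{n-3}})\le C(2^{n-3}\log2)^{-p}=C'2^{-np}$. Choose $r$ with $2^{1/2-p}<r<1$, which is possible because $p>\frac12$. Then $(n+1)2^{n(1/2-p)}r^{-n}\to0$, and $(n+1)2^{n/2}N_{n-1}^{-10}r^{-n}\to0$ because $N_{n-1}^{-10}=2^{-5\cdot2^n}$. So $\lambda_nr^{-n}$ is bounded.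
\end{proof}

\begin{remark}\label{rem:parameters}
Part (iii) is the only place where \eqref{eq:decay} is used, and \eqref{eq:lambda} explains the parameters. The factor $n+1=1/\rho_n$ is the price of compactness of $S$. The factor $2^{n/2}=(\log_2N_n)^{1/2}$ is the price of keeping the Gaussian point inside $B_n$ at up to $8N_n^2$ coordinates at once. The gain $\omega(\eta_n)$ is of order at most $(\log N_{n-1})^{-p}$. To make the product summable for every $p>\frac12$ we want $\log N_{n-1}$ to be comparable to $\log N_n$ and to grow geometrically, and $N_{n+1}=N_n^2$ does both. For $p\le\frac12$ the bound $(n+1)2^{n(1/2-p)}$ does not tend to zero and the argument gives nothing. Some decay of $\omega$ at $0$ is necessary: for $\omega=1_{(0,\infty)}$, which has all properties of a gauge except the last, $\operatorname{Lip}_\omega$ is $\ell_\infty(S)$.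
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The set $S$ and the functions $q_g$ were defined without reference to $\omega$, and Lemma~\ref{lem:S} gives the required properties of $S$. Fix a gauge $\omega$ satisfying \eqref{eq:decay}, and let $A$, $r$ be as in Proposition~\ref{prop:estimates}(iii). The two parts use the same pairs $(c_j,T_j)$. The operator acts on the function in part (1) and on the functional in part (2).

\begin{proof}[Proof of part (1)]
Let $Y\subset\operatorname{Lip}_\omega$ be a closed subspace containing all $q_g$, hence all $c_j$. For $V\in\mathcal L(Y)$ put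
\[
\beta_n(V)=\frac1{N_n}\sum_{j\in J_n}T_j(Vc_j)\qquad(n\ge0).
\]
Condition (T1) is Proposition~\ref{prop:estimates}(i). If $Vf=F(f)h$ with $F\in Y^*$ and $h\in Y$, then $\beta_n(V)$ is the expression in Proposition~\ref{prop:estimates}(ii), which gives (T2). For (T3), apply \eqref{eq:identity} to the form $b(f,m)=m(Vf)$ on $Y\times\operatorname{Lip}_\omega^*$: for $n\ge1$,
\[
|\beta_n(V)-\beta_{n-1}(V)|=\Big|\operatorname*{avg}_{g\in G_n}\Lambda_g(Vq_g)\Big|\le\max_{g\in G_n}\|V(\lambda_nq_g)\|.
\]
Also $|\beta_0(V)|\le\max_{i\in J_0}\|V(s_0^{-1}c_i)\|$, because $\|T_i\|\le s_0^{-1}$ for $i\in J_0$. Take $\mathcal A_0=\{s_0^{-1}c_i:i\in J_0\}$ and $\mathcal A_n=\{\lambda_nq_g:g\in G_n\}$; the elements of $\mathcal A_n$ have norm at most $QAr^n$ for $n\ge1$. By Lemma~\ref{lem:trace}, $Y$ fails AP. Nothing was used about $Y$ except that it contains the $q_g$, because the $T_j$ are defined, and the $\Lambda_g$ are small, on all of $\operatorname{Lip}_\omega$.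

The choice $Y=\operatorname{Lip}_\omega$ gives the first assertion. Let $\omega(t)=t^\alpha$ with $\alpha<1$. Then $|q_g(x)-q_g(y)|/d^\alpha(x,y)\le d^{1-\alpha}(x,y)$, so $q_g\in\operatorname{lip}(S,d^\alpha)$. This subspace is closed, since the difference quotients of $f$ and of $f_k$ differ in modulus by at most $\|f-f_k\|$. Hence it fails AP.
\end{proof}

For part (2) we must know that the $T_j$ belong to $\mathcal F_\omega$. Recall that a Borel measurable random variable $\Xi$ with values in a separable Banach space $M$ and $\mathbb E\|\Xi\|<\infty$ has a Bochner integral $\mathbb E\,\Xi\in M$, and that $H(\mathbb E\,\Xi)=\mathbb E\,H(\Xi)$ for all $H\in M^*$.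

\begin{proof}[Proof of part (2)]
We have $\|\delta_s\|\le1$ and $\|\delta_s-\delta_t\|\le\omega(d(s,t))$, so $s\mapsto\delta_s$ is continuous and $\mathcal F_\omega$ is separable. For $j\in J$ the variable $s(j)^{-1}\theta_j\delta_X$ therefore has a Bochner integral in $\mathcal F_\omega$. Applying the functionals $m\mapsto m(f)$, $f\in\operatorname{Lip}_\omega$, shows that this integral is $T_j$. So $T_j,\Lambda_g\in\mathcal F_\omega$, and for every $H\in\mathcal F_\omega^*$,
\begin{equation}\label{eq:bochner}
H(T_j)=s(j)^{-1}\mathbb E[\theta_jH(\delta_X)]=T_j(h),\qquad\text{where }h(s)=H(\delta_s)\text{ is continuous on }S.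
\end{equation}
For $V\in\mathcal L(\mathcal F_\omega)$ put $\beta_n(V)=N_n^{-1}\sum_{j\in J_n}(VT_j)(c_j)$. Condition (T1) is again Proposition~\ref{prop:estimates}(i). If $Vm=H(m)m_0$ with $H\in\mathcal F_\omega^*$ and $m_0\in\mathcal F_\omega$, then \eqref{eq:bochner} gives $\beta_n(V)=N_n^{-1}\sum_{j\in J_n}m_0(c_j)T_j(h)$, which tends to $0$ by Proposition~\ref{prop:estimates}(ii) with $Y=\operatorname{Lip}_\omega$ and $F=m_0$. By \eqref{eq:identity} for the form $b(f,m)=(Vm)(f)$ on $\operatorname{Lip}_\omega\times\mathcal F_\omega$ and by Lemma~\ref{lem:S},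
\[
|\beta_n(V)-\beta_{n-1}(V)|=\Big|\operatorname*{avg}_{g\in G_n}(V\Lambda_g)(q_g)\Big|\le\max_{g\in G_n}\|V(Q\Lambda_g)\|\qquad(n\ge1),
\]
and $|\beta_0(V)|\le\max_{i\in J_0}\|V(QT_i)\|$. So (T3) holds with $\mathcal A_0=\{QT_i:i\in J_0\}$ and $\mathcal A_n=\{Q\Lambda_g:g\in G_n\}$, whose elements have norm at most $QAr^n$ for $n\ge1$. By Lemma~\ref{lem:trace}, $\mathcal F_\omega$ fails AP.
\end{proof}

\section{A space with finite bounded sets}\label{sec:discrete}

To prove Corollary~\ref{cor:discrete} we place finer and finer finite pieces of $S$ far apart from each other. A function on $S$ restricts to all pieces, and conversely a function on the union of the pieces has a limit along the pieces, taken along an ultrafilter so that it exists and is linear. Recall that if $\mathcal U$ is a free ultrafilter on $\mathbb N$, then every bounded scalar sequence $(z_n)$ has a limit $\lim_{\mathcal U}z_n$, which is linear in the sequence, is unaffected by finitely many terms, equals $z$ for the constant sequence $z$, and satisfies $|\lim_{\mathcal U}z_n|\le\sup_n|z_n|$.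

\begin{proof}[Proof of Corollary~\ref{cor:discrete}]
Let $S_1\subset S_2\subset\cdots$ be finite nonempty subsets of $S$ whose union $S_\infty$ is dense. Let $S'=\bigsqcup_{n\ge1}S_n\times\{n\}$, call $n$ the level of $(s,n)$, and put
\[
D((s,n),(t,n))=d(s,t),\qquad D((s,m),(t,n))=4\max(m,n)\quad(m\ne n).
\]
To check the triangle inequality $D(x,y)\le D(x,z)+D(z,y)$, let $k,l,m$ be the levels of $x,y,z$. If $k=l=m$, it is the inequality for $d$. If $k=l\ne m$, then $D(x,y)\le4$ and $D(x,z)\ge8$. If $k\ne l$ and $m\in\{k,l\}$, one term on the right equals $D(x,y)$. If $k,l,m$ are distinct, the right side is at least $4k+4l$. So $D$ is a metric. A bounded set meets only finitely many levels, hence is finite.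

Fix $0<\alpha\le1$. Define $I:\operatorname{Lip}(S,d^\alpha)\to\operatorname{Lip}(S',D^\alpha)$ by $(If)(s,n)=f(s)$. Within a level the difference quotients of $If$ are those of $f$. Between different levels $D^\alpha\ge1$, so they are at most $2\|f\|_\infty$. Thus $\|I\|\le2$.

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $u\in\operatorname{Lip}(S',D^\alpha)$ and $s\in S_\infty$ the value $u(s,n)$ is defined for all large $n$, and we put $(Ru)(s)=\lim_{\mathcal U}u(s,n)$. For $s,t\in S_\infty$ and large $n$ we have $|u(s,n)|\le\|u\|$ and $|u(s,n)-u(t,n)|\le\|u\|\,d^\alpha(s,t)$, and both bounds pass to the limit. Hence $Ru$ is uniformly continuous on $S_\infty$ and extends uniquely to a continuous function on $S$ with the same bounds. The map $R:\operatorname{Lip}(S',D^\alpha)\to\operatorname{Lip}(S,d^\alpha)$ is linear, $\|R\|\le1$, and $RIf=f$ on $S_\infty$, hence on $S$.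

Suppose that $\operatorname{Lip}(S',D^\alpha)$ has AP. Given a compact $K\subset\operatorname{Lip}(S,d^\alpha)$ and $\varepsilon>0$, choose a bounded $V$ of finite rank with $\|Vu-u\|<\varepsilon$ on the compact set $I(K)$. Then $RVI$ is bounded of finite rank and $\|RVIf-f\|=\|R(VIf-If)\|<\varepsilon$ for $f\in K$. So $\operatorname{Lip}(S,d^\alpha)$ has AP, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Banach spaces of Lipschitz functions and vector-valued Lipschitz functions},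
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1970-148-01/\allowbreak S0002-9947-1970-0415289-8/\allowbreak S0002-9947-1970-0415289-8.pdf}

\bibitem{hoeffding}
Hoeffding, \emph{J. Amer. Statist. Assoc.} \textbf{58} (1963), Section~6.

\end{thebibliography}
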